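\title{A Schur space with local unconditional structure that fails the separable complementation property}

\begin{abstract}
We construct, in ZFC, a Banach space of density $\aleph_1$ that has Gordon--Lewis local unconditional structure, the Schur property and cotype~$2$, and that has a separable subspace contained in no separable complemented subspace. Thus a weakly sequentially complete space with local unconditional structure need not have the separable complementation property. The space is the kernel of a quotient map onto $\ell_2$ from a Banach lattice of functions on the tree of finite decreasing sequences of countable ordinals. In the positive direction, a space with local unconditional structure that contains no copy of $c_0$ and is complemented in its bidual has the separable complementation property.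
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A subspace of a Banach space $X$ is \emph{complemented} if it is the range of a bounded linear projection on $X$. The space $X$ has the \emph{separable complementation property} (SCP) if every separable subspace of $X$ is contained in a separable complemented subspace of $X$. The property says that whatever happens in a separable part of $X$ happens inside a separable direct summand. Separable spaces have it trivially. So does $\ell_p(\Gamma)$ for $1\le p<\infty$ and any set $\Gamma$: the vectors of a separable subspace are supported in one countable set $\Gamma_0$, and restriction to $\Gamma_0$ is a projection with separable range. A lattice structure alone does not give the SCP.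

\begin{example}\label{ex:linfty}
The subspace $c_0$ of $\ell_\infty$ lies in no separable complemented subspace. Let $P$ be a projection on $\ell_\infty$ whose range contains $c_0$. Identify $\mathbb N$ with $\mathbb Q$, and for each irrational $r$ let $A_r$ be the set of terms of a sequence of rationals converging to $r$. The sets $A_r$ are infinite and have pairwise finite intersections. If $\varphi\in\ell_\infty^*$ vanishes on $c_0$, then for all but countably many $r$ it vanishes on all vectors supported in $A_r$. Indeed, if $x_1,\dots,x_m$ have norm one, are supported in $m$ different sets $A_r$ and satisfy $\varphi(x_j)\ge 1/k$, then $x_1+\dots+x_m$ differs from a vector of norm at most one by a finitely supported vector, so $m/k\le\|\varphi\|$. Apply this to the countably many functionals $x\mapsto(x-Px)(n)$. It follows that for some $r$ we have $Px=x$ for all $x$ supported in $A_r$, so the range of $P$ is nonseparable.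
\end{example}

A Banach space is \emph{weakly sequentially complete} if every weakly Cauchy sequence converges weakly to an element of the space. The property passes to closed subspaces. It fails in $c_0$, where the partial sums of the unit vectors are weakly Cauchy and their only possible weak limit, the constant sequence $1$, is missing. So weak sequential completeness excludes $c_0$ and with it Example~\ref{ex:linfty}. For lattices this is enough.

\begin{theorem}[\cite{approx}]\label{thm:known}
Every complemented subspace of a weakly sequentially complete Banach lattice has the SCP.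
\end{theorem}

Being complemented in a lattice has a finite-dimensional version. A Banach space $X$ has \emph{Gordon--Lewis local unconditional structure} (GL-l.u.st.) with constant $C<\infty$ if for every finite-dimensional subspace $E\subseteq X$ there are a Banach lattice $L$ and bounded operators $u:E\to L$ and $v:L\to X$ such that $vu$ is the inclusion $E\hookrightarrow X$ and $\|u\|\,\|v\|\le C$. If $X$ is isomorphic to a complemented subspace of a lattice $L$, that is, if $\pi i=\mathrm{id}_X$ for some bounded $i:X\to L$ and $\pi:L\to X$, then $u=i|_E$ and $v=\pi$ work for all $E$ at once. In GL-l.u.st.\ the lattice may change with $E$, and only the constant is uniform. An equivalent condition is that $X^{**}$ is isomorphic to a complemented subspace of a Banach lattice. The following problem comes from \cite{approx}.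

\medskip
\noindent\textbf{Problem.} \emph{Does every weakly sequentially complete Banach space with GL-l.u.st.\ have the SCP?}
\medskip

One would guess that it does, since the hypotheses differ from those of Theorem~\ref{thm:known} mainly in the passage from $X$ to $X^{**}$. The guess is correct when one can project back from $X^{**}$ to $X$ (Theorem~\ref{thm:positive}). In general it is wrong. Here $\operatorname{dens}$ is the density character; the other terms are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$ and let $\kappa$ be a regular uncountable cardinal. There is a Banach space $X$ with $\operatorname{dens}X\le\kappa$ such that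
\begin{enumerate}
\item[(i)] $X$ has the Schur property, hence is weakly sequentially complete, and has cotype $\max(p,2)$;
\item[(ii)] $X$ has GL-l.u.st., with any constant $C>2$;
\item[(iii)] $X$ has a separable subspace $X_0$ such that no bounded operator $T:X\to X$ satisfies both $T|_{X_0}=\mathrm{id}_{X_0}$ and $\operatorname{dens}T(X)<\kappa$. In particular, $X_0$ is contained in no complemented subspace of $X$ of density less than $\kappa$.
\end{enumerate}
\end{theorem}

The proof uses only ZFC. Applying (iii) to $T=\mathrm{id}_X$ shows that $\operatorname{dens}X=\kappa$. For $\kappa=\omega_1$ and $p=2$ we obtain a space of density $\aleph_1$ and cotype $2$ that answers the Problem in the negative. For $\kappa=\lambda^+$, which is regular, we see that there is no infinite cardinal $\lambda$ for which separable subspaces of such spaces must lie in complemented subspaces of density at most $\lambda$.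

\begin{theorem}\label{thm:positive}
Let $X$ have GL-l.u.st.\ and contain no isomorphic copy of $c_0$. If $X$ is complemented in $X^{**}$, or merely isomorphic to a complemented subspace of some Banach lattice, then $X$ is isomorphic to a complemented subspace of a weakly sequentially complete Banach lattice. Hence $X$ has the SCP.
\end{theorem}

\begin{corollary}\label{cor:notcomp}
The spaces $X$ of Theorem~\ref{thm:main} have GL-l.u.st.\ but are not complemented in $X^{**}$, nor isomorphic to a complemented subspace of any Banach lattice.
\end{corollary}

\section{Conventions and the Schur property}\label{sec:prelim}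

Scalars are real; the complex case is identical. Operators are linear. A \emph{Banach lattice} is a Banach space with a vector lattice order in which $|x|\le|y|$ implies $\|x\|\le\|y\|$. The \emph{density character} $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$; it does not increase when one passes to a subspace.

A cardinal $\kappa$ is identified with the set of ordinals below it. A subset of $\kappa$ of cardinality $\kappa$ is unbounded in $\kappa$, because a bounded one lies in some $\beta<\kappa$ and $|\beta|<\kappa$. For \emph{regular} $\kappa$ we use two facts: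
\begin{enumerate}
\item[(R1)] a subset of $\kappa$ of cardinality less than $\kappa$ is bounded in $\kappa$;
\item[(R2)] a map from $\kappa$ to a set of cardinality less than $\kappa$ has a fiber of cardinality $\kappa$.
\end{enumerate}

For $2\le q<\infty$, a space $X$ has \emph{cotype} $q$ if there is a constant $C$ such that $(\sum_j\|x_j\|^q)^{1/q}\le C\,\mathbb E\|\sum_j\theta_jx_j\|$ for all finite families $(x_j)$ in $X$, where $\mathbb E$ is the average over all signs $\theta_j=\pm1$. Cotype passes to subspaces.

We write $\epsilon_1,\epsilon_2,\dots$ for the unit vectors of $\ell_p$ and $\ell_p^m$ for the span of the first $m$ of them. For $1<p<\infty$ the sequence $(\epsilon_i)$ is weakly null, since the elements of the dual $\ell_{p/(p-1)}$ are null sequences. Every $c\in\ell_p$ can be written as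
\begin{equation}\label{eq:blocks}
c=\sum_{j\ge1}c^{(j)},\qquad c^{(j)}\text{ finitely supported},\qquad\sum_{j\ge1}\|c^{(j)}\|\le2\|c\|.
\end{equation}
To see this, choose $0=n_0<n_1<n_2<\cdots$ such that the part of $c$ beyond $n_j$ has norm at most $2^{-j}\|c\|$, and let $c^{(j)}$ be the part of $c$ on $(n_{j-1},n_j]$; then $\|c^{(j)}\|\le2^{-(j-1)}\|c\|$.

A Banach space has the \emph{Schur property}, or is \emph{Schur}, if its weakly null sequences are norm null. Finite-dimensional spaces and closed subspaces of Schur spaces are Schur; $c_0$ and $\ell_p$ for $1<p<\infty$ are not, as their unit vectors show. The \emph{$\ell_1$-sum} $(\bigoplus_\alpha Y_\alpha)_{\ell_1}$ of Banach spaces $Y_\alpha$ consists of the families $x=(x(\alpha))$ with $x(\alpha)\in Y_\alpha$ and $\|x\|=\sum_\alpha\|x(\alpha)\|<\infty$, and $\mathbb R\oplus_pY$ is $\mathbb R\times Y$ with the norm $(|a|^p+\|y\|^p)^{1/p}$.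

\begin{lemma}\label{lem:schur}
\begin{enumerate}
\item[(a)] A Schur space is weakly sequentially complete.
\item[(b)] If $Y$ is Schur, so is $\mathbb R\oplus_pY$.
\item[(c)] An $\ell_1$-sum of Schur spaces is Schur.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(x_n)$ be weakly Cauchy. If it is not norm Cauchy, there are $\varepsilon>0$ and $n_1<m_1<n_2<m_2<\cdots$ with $\|x_{m_k}-x_{n_k}\|\ge\varepsilon$. These differences are weakly null, which contradicts the Schur property. So $(x_n)$ converges in norm, hence weakly.

(b) Both coordinates of a weakly null sequence are weakly null, hence norm null.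

(c) Suppose, after passing to a subsequence, that $(x_n)$ is weakly null in $(\bigoplus_\alpha Y_\alpha)_{\ell_1}$ and $\|x_n\|\ge\delta>0$ for all $n$. For each $\alpha$ the sequence $(x_n(\alpha))_n$ is weakly null in $Y_\alpha$, hence norm null. We choose $n_1<n_2<\cdots$ and disjoint finite sets $F_1,F_2,\dots$ of indices with $\sum_{\alpha\notin F_k}\|x_{n_k}(\alpha)\|\le\delta/4$. At step $k$ let $B=F_1\cup\dots\cup F_{k-1}$, take $n_k>n_{k-1}$ with $\sum_{\alpha\in B}\|x_{n_k}(\alpha)\|\le\delta/8$, take a finite set $G$ with $\sum_{\alpha\notin G}\|x_{n_k}(\alpha)\|\le\delta/8$, and put $F_k=G\setminus B$. For $\alpha\in F_k$ let $f_\alpha\in Y_\alpha^*$ satisfy $\|f_\alpha\|\le1$ and $f_\alpha(x_{n_k}(\alpha))=\|x_{n_k}(\alpha)\|$; this is consistent because the $F_k$ are disjoint. Let $f_\alpha=0$ for the remaining $\alpha$. Then $f(x)=\sum_\alpha f_\alpha(x(\alpha))$ is a functional of norm at most one, and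
\[
f(x_{n_k})\ge\sum_{\alpha\in F_k}\|x_{n_k}(\alpha)\|-\sum_{\alpha\notin F_k}\|x_{n_k}(\alpha)\|\ge\frac{3\delta}4-\frac\delta4=\frac\delta2
\]
for all $k$. This contradicts $f(x_n)\to0$.
\end{proof}

\section{A separable model, and why a tree is needed}\label{sec:model}

Fix $1<p<\infty$. We look for $X$ as the kernel of an operator $J$ from a Schur lattice onto $\ell_p$. Such a kernel inherits the Schur property. It is locally complemented in the lattice if $J$ has uniformly bounded right inverses on the spaces $\ell_p^m$, and the Schur property forbids a right inverse on all of $\ell_p$. The simplest instance is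
\[
W=\Big(\bigoplus_{m\ge1}\ell_p^m\Big)_{\ell_1},\qquad J_W:W\to\ell_p,\quad J_W(w_1,w_2,\dots)=\sum_mw_m .
\]
Here $W$ is a lattice in the coordinatewise order, it is Schur by Lemma~\ref{lem:schur}(c), and $\|J_W\|\le1$. Let $u_m:\ell_p^m\to W$ be the inclusion of the $m$th summand, an isometry with $J_Wu_mc=c$. Lifting each block in \eqref{eq:blocks} shows that $J_W$ is onto.

\emph{Locally the kernel splits off.} Let $L_m$ be the sum of the first $m$ summands, a finite-dimensional lattice with $J_W(L_m)\subseteq\ell_p^m$. The map $z\mapsto z-u_mJ_Wz$ has norm at most $2$ on $L_m$, takes values in $L_m\cap\ker J_W$ and fixes that space. For $m=2$ write $z=(a;b_1,b_2)$, with norm $|a|+(|b_1|^p+|b_2|^p)^{1/p}$. Then $J_Wz=(a+b_1)\epsilon_1+b_2\epsilon_2$, the kernel is spanned by $(1;-1,0)$, and the projection is $z\mapsto(a;-a,0)$, of norm exactly $2$. This is the origin of the constant in Theorem~\ref{thm:main}(ii).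

\emph{Globally it does not.} If $U:\ell_p\to W$ were bounded with $J_WU=\mathrm{id}$, then $(U\epsilon_i)$ would be weakly null, hence norm null, while $\|U\epsilon_i\|\ge\|J_WU\epsilon_i\|=1$. So $\ker J_W$ is not complemented in $W$: on a closed complement, $J_W$ would be a bijection onto $\ell_p$ with bounded inverse.

The space $\ker J_W$ is separable and has the SCP for that reason. To violate the SCP we need a nonseparable lattice $Z$ with an operator $J:Z\to\ell_p$ that is already onto on a separable subspace $Z_0$. Put $X=\ker J$ and $X_0=X\cap Z_0$. Section~\ref{sec:space} shows how a projection of $X$ onto a separable subspace containing $X_0$ produces a bounded $S:Z\to Z$ with separable range and $JS=J$. The task is to find $Z$ for which no such $S$ exists.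

Taking many copies of $W$ does not work. Let $Z$ be the $\ell_1$-sum of copies of $W$ indexed by an uncountable set $\Gamma$, and $J(w_\gamma)_{\gamma\in\Gamma}=\sum_\gamma J_Ww_\gamma$. Given a countable $\Gamma_0\subseteq\Gamma$ and $\gamma_0\in\Gamma_0$, let $S$ keep the coordinates in $\Gamma_0$ and add all other coordinates to the coordinate $\gamma_0$. Then $S$ is a projection with separable range and $JS=J$, so $S$ projects $X$ onto the vectors of $X$ supported in $\Gamma_0$. Hence $X$ has the SCP. The copies are all alike, and they can be folded onto one of them.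

The remedy is to relate the local liftings to each other. We want each lifting of $\ell_p^m$ to extend in many ways to a lifting of $\ell_p^{m+1}$, but no chain of extensions to go on forever, since that would put $\ell_p$ into $Z$. This describes a tree without infinite branches, normed by $\ell_p$ along branches and by $\ell_1$ across them. An operator $S$ with separable range cannot tell uncountably many nodes apart. If the tree is large enough, $S$ must map longer and longer branches to essentially the same vectors $d_1,d_2,\dots$, and these behave like an infinite branch in a Schur space. That is the contradiction of the global argument above.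

\section{Lattices on the tree of decreasing sequences}\label{sec:tree}

Fix $p\in(1,\infty)$ and a regular uncountable cardinal $\kappa$. For $\beta\le\kappa$ let $\mathcal T(\beta)$ be the set of nonempty finite strictly decreasing sequences $t=(t_1>\dots>t_k)$ of ordinals below $\beta$. Put $|t|=k$ and $t|i=(t_1,\dots,t_i)$, and let $e_t$ be the indicator function of $\{t\}$. Ordered by extension, $\mathcal T(\beta)$ is a tree, and it has no infinite branch because there is no infinite decreasing sequence of ordinals. A sequence with first entry $\alpha$ is either $(\alpha)$ or the concatenation $(\alpha)^\frown s$ with $s\in\mathcal T(\alpha)$. So a function $x$ on $\mathcal T(\beta)$ is given by the numbers $x((\alpha))$ and the functions $x_\alpha(s)=x((\alpha)^\frown s)$ on $\mathcal T(\alpha)$, for $\alpha<\beta$.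

Define spaces $Z(\beta)$ of real functions on $\mathcal T(\beta)$ by recursion on $\beta$. Let $Z(0)=\{0\}$. For $\beta>0$ let $Z(\beta)$ consist of those $x$ with $x_\alpha\in Z(\alpha)$ for all $\alpha<\beta$ and
\begin{equation}\label{eq:norm}
\|x\|=\sum_{\alpha<\beta}\big(|x((\alpha))|^p+\|x_\alpha\|_{Z(\alpha)}^p\big)^{1/p}<\infty,
\end{equation}
that is, $Z(\beta)=\big(\bigoplus_{\alpha<\beta}(\mathbb R\oplus_pZ(\alpha))\big)_{\ell_1}$. Thus $Z(1)=\mathbb R$, and $Z(2)$ is the space $L_2$ of Section~\ref{sec:model}, with $a,b_1,b_2$ the values at $(0),(1),(1,0)$. In $Z(3)$, writing $x_{21}$ for the value at $(2,1)$ and so on for the moment, the norm is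
\[
|x_0|+\big(|x_1|^p+|x_{10}|^p\big)^{1/p}+\Big(|x_2|^p+\Big[|x_{20}|+\big(|x_{21}|^p+|x_{210}|^p\big)^{1/p}\Big]^p\Big)^{1/p};
\]
see Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (a) at (0,0) {$(0)$};
\node (b) at (1.8,0) {$(1)$};
\node (c) at (4.2,0) {$(2)$};
\node (d) at (1.8,-1.1) {$(1,0)$};
\node (e) at (3.4,-1.1) {$(2,0)$};
\node (f) at (5,-1.1) {$(2,1)$};
\node (g) at (5,-2.2) {$(2,1,0)$};
\draw (b)--(d);
\draw (c)--(e);
\draw[very thick] (c)--(f);
\draw[very thick] (f)--(g);
\draw[->,dashed] (6,0)--(7,0) node[right] {$\epsilon_1$};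
\draw[->,dashed] (6,-1.1)--(7,-1.1) node[right] {$\epsilon_2$};
\draw[->,dashed] (6,-2.2)--(7,-2.2) node[right] {$\epsilon_3$};
\end{tikzpicture}
\caption{The tree $\mathcal T(3)$ of decreasing sequences in $\{0,1,2\}$. In the norm of $Z(3)$, subtrees that start at sibling nodes are added in the $\ell_1$ sense, and a node is added to everything below it in the $\ell_p$ sense. The unit vectors on the thick branch span $\ell_p^3$ isometrically. The operator $J$ sends the unit vector of each node on level $k$ to $\epsilon_k\in\ell_p$.}
\label{fig:tree}
\end{figure}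

\begin{lemma}[Branches]\label{lem:branch}
If $t\in\mathcal T(\beta)$ and $|t|=k$, then $x=\sum_{i\le k}a_ie_{t|i}$ lies in $Z(\beta)$ and $\|x\|=(\sum_{i\le k}|a_i|^p)^{1/p}$ for all scalars $a_i$. In particular $\|e_t\|=1$.
\end{lemma}

\begin{proof}
Induct on $k$, for all $\beta$ at once. Only the term $\alpha=t_1$ of \eqref{eq:norm} can be nonzero, and $x((t_1))=a_1$. If $k=1$ then $x_{t_1}=0$. If $k>1$ then $x_{t_1}=\sum_{i=2}^ka_ie_{(t_2,\dots,t_i)}$ lives on the branch of $(t_2,\dots,t_k)\in\mathcal T(t_1)$, so $\|x_{t_1}\|^p=\sum_{i=2}^k|a_i|^p$.
\end{proof}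

For $F\subseteq\mathcal T(\beta)$ let $P_Fx$ be the function equal to $x$ on $F$ and to $0$ off $F$.

\begin{lemma}\label{lem:lattice}
Let $\beta\le\beta'\le\kappa$.
\begin{enumerate}
\item[(a)] If $x\in Z(\beta)$ and $|y|\le|x|$ pointwise, then $y\in Z(\beta)$ and $\|y\|\le\|x\|$. The space $Z(\beta)$ is a Banach lattice in the pointwise order.
\item[(b)] Finitely supported functions are dense in $Z(\beta)$, and every element of $Z(\beta)$ has countable support.
\item[(c)] For every compact $K\subseteq Z(\beta)$ and $\eta>0$ there is a finite $F\subseteq\mathcal T(\beta)$ with $\|x-P_Fx\|\le\eta$ for all $x\in K$. Also $\|P_F\|\le1$.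
\item[(d)] Extension by $0$ maps $Z(\beta)$ isometrically onto the closed subspace of those elements of $Z(\beta')$ that vanish at all $t$ with $t_1\ge\beta$.
\item[(e)] $\operatorname{dens}Z(\beta)\le\max(\aleph_0,|\beta|)$, and this is less than $\kappa$ if $\beta<\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $\beta$. If $|y|\le|x|$ then $|y_\alpha|\le|x_\alpha|$, so each term of \eqref{eq:norm} for $y$ is defined and at most the term for $x$. Completeness passes to $\mathbb R\oplus_pZ(\alpha)$ and to $\ell_1$-sums. Since $|x|\in Z(\beta)$ for $x\in Z(\beta)$, the space is closed under the pointwise lattice operations.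

(b) Induct on $\beta$. Given $x$ and $\eta>0$, discard all but finitely many, say $N$, indices $\alpha$ at a cost of at most $\eta$, and replace each remaining $x_\alpha$ by a finitely supported function within $\eta/N$. The result is finitely supported and within $2\eta$ of $x$. By (a) and Lemma~\ref{lem:branch}, $|x(t)|=\|x(t)e_t\|\le\|x\|$, so norm convergence implies pointwise convergence. Hence if finitely supported $x^n$ converge to $x$, the support of $x$ lies in the union of their supports.

(c) By (a), $P_F$ and $\mathrm{id}-P_F$ are contractions. By (b) and compactness, $K$ is covered by balls of radius $\eta$ around finitely supported $y^1,\dots,y^N$. Let $F$ be the union of their supports. If $\|x-y^j\|\le\eta$, then $\|x-P_Fx\|=\|(\mathrm{id}-P_F)(x-y^j)\|\le\eta$.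

(d) A sequence $t\in\mathcal T(\beta')$ belongs to $\mathcal T(\beta)$ exactly when $t_1<\beta$, and the summands of $Z(\beta)$ are the summands of $Z(\beta')$ with $\alpha<\beta$.

(e) We have $|\mathcal T(\beta)|\le\max(\aleph_0,|\beta|)$, and finitely supported rational functions are dense by (b). The last claim holds because $\kappa$ is an uncountable cardinal.
\end{proof}

From now on $Z(\beta)\subseteq Z(\kappa)$ through (d). In $W$ the operator $J_W$ added up all $k$th coordinates; here the nodes on level $k$ play that role. For finitely supported $x$ put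
\[
Jx=\sum_{k\ge1}\Big(\sum_{|t|=k}x(t)\Big)\epsilon_k,\qquad\text{so that }Je_t=\epsilon_{|t|}.
\]

\begin{lemma}\label{lem:J}
\begin{enumerate}
\item[(a)] $J$ extends to an operator $J:Z(\kappa)\to\ell_p$ with $\|J\|\le1$.
\item[(b)] For each $m\ge1$ there is an isometric embedding $u_m:\ell_p^m\to Z(\omega)$ with $Ju_mc=c$ for $c\in\ell_p^m$.
\item[(c)] For each $c\in\ell_p$ there is $y\in Z(\omega)$ with $Jy=c$ and $\|y\|\le2\|c\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show by induction on $\beta$ that $\|Jx\|\le\|x\|$ for finitely supported $x\in Z(\beta)$; then Lemma~\ref{lem:lattice}(b) gives the extension. Let $R$ be the right shift on $\ell_p$, $R\epsilon_k=\epsilon_{k+1}$. Since $|(\alpha)^\frown s|=|s|+1$, sorting the nodes by their first entry gives $Jx=\sum_{\alpha<\beta}\big(x((\alpha))\epsilon_1+RJx_\alpha\big)$, a finite sum. The vectors $\epsilon_1$ and $RJx_\alpha$ have disjoint supports and $R$ is isometric, so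
\[
\|Jx\|\le\sum_{\alpha<\beta}\big(|x((\alpha))|^p+\|Jx_\alpha\|^p\big)^{1/p}\le\sum_{\alpha<\beta}\big(|x((\alpha))|^p+\|x_\alpha\|^p\big)^{1/p}=\|x\|.
\]

(b) Let $t=(m,m-1,\dots,1)\in\mathcal T(\omega)$ and $u_m\epsilon_i=e_{t|i}$ for $i\le m$. Then $u_m$ is isometric by Lemma~\ref{lem:branch}, and $Ju_m\epsilon_i=\epsilon_{|t|i|}=\epsilon_i$.

(c) Write $c$ as in \eqref{eq:blocks} with $c^{(j)}\in\ell_p^{m_j}$, and let $y=\sum_ju_{m_j}c^{(j)}$. The series converges absolutely in $Z(\omega)$, $\|y\|\le2\|c\|$ and $Jy=\sum_jc^{(j)}=c$.
\end{proof}

The vector $y$ in (c) does not depend linearly on $c$; by the next lemma and the global argument of Section~\ref{sec:model}, no bounded linear choice exists.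

\begin{lemma}\label{lem:Zschur}
Let $\beta\le\kappa$.
\begin{enumerate}
\item[(a)] $Z(\beta)$ has the Schur property.
\item[(b)] For $p\le q<\infty$ and all finite families $(x_j)$ in $Z(\beta)$,
\begin{equation}\label{eq:concave}
\Big(\sum_j\|x_j\|^q\Big)^{1/q}\le\Big\|\Big(\sum_j|x_j|^q\Big)^{1/q}\Big\|,
\end{equation}
that is, $Z(\beta)$ is $q$-concave with constant $1$.
\item[(c)] $Z(\beta)$ has cotype $\max(p,2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $\beta$, using Lemma~\ref{lem:schur}(b) and (c).

(b) The pointwise expression on the right is at most $\sum_j|x_j|$, so it lies in $Z(\beta)$ by Lemma~\ref{lem:lattice}(a). Induct on $\beta$. Suppose \eqref{eq:concave} holds in $Z(\alpha)$, and let $z_j=(a_j,y_j)\in\mathbb R\oplus_pZ(\alpha)$. The triangle inequality in $\ell_{q/p}$, available because $q\ge p$, gives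
\begin{align*}
\Big(\sum_j\|z_j\|^q\Big)^{p/q}&=\Big(\sum_j\big(|a_j|^p+\|y_j\|^p\big)^{q/p}\Big)^{p/q}\le\Big(\sum_j|a_j|^q\Big)^{p/q}+\Big(\sum_j\|y_j\|^q\Big)^{p/q}\\
&\le\Big(\sum_j|a_j|^q\Big)^{p/q}+\Big\|\Big(\sum_j|y_j|^q\Big)^{1/q}\Big\|^p=\Big\|\Big(\sum_j|z_j|^q\Big)^{1/q}\Big\|^p.
\end{align*}
Now let $x_j\in Z(\beta)$ have components $x_j(\alpha)\in\mathbb R\oplus_pZ(\alpha)$. The triangle inequality in $\ell_q$ gives
\[
\Big(\sum_j\Big(\sum_\alpha\|x_j(\alpha)\|\Big)^q\Big)^{1/q}\le\sum_\alpha\Big(\sum_j\|x_j(\alpha)\|^q\Big)^{1/q}\le\sum_\alpha\Big\|\Big(\sum_j|x_j(\alpha)|^q\Big)^{1/q}\Big\|,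
\]
which is \eqref{eq:concave} in $Z(\beta)$.

(c) Let $q=\max(p,2)$. Khintchine's inequality provides an absolute constant $c>0$ with $\mathbb E|\sum_j\theta_ja_j|\ge c(\sum_j|a_j|^2)^{1/2}$ for all scalars $a_j$. Then
\[
\mathbb E\Big\|\sum_j\theta_jx_j\Big\|\ge\Big\|\mathbb E\Big|\sum_j\theta_jx_j\Big|\Big\|\ge c\Big\|\Big(\sum_j|x_j|^2\Big)^{1/2}\Big\|\ge c\Big\|\Big(\sum_j|x_j|^q\Big)^{1/q}\Big\|\ge c\Big(\sum_j\|x_j\|^q\Big)^{1/q}.
\]
The steps are the triangle inequality, Khintchine's inequality at each node, the pointwise comparison of $\ell_2$- and $\ell_q$-norms for $q\ge2$, and \eqref{eq:concave} for $q\ge p$.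
\end{proof}

\section{The operator $J$ does not factor through a smaller lattice}\label{sec:key}

The collapse of long branches announced in Section~\ref{sec:model} is a statement about colorings: if $\mathcal T(\kappa)$ is colored with fewer than $\kappa$ colors, there is one infinite sequence of colors all of whose initial segments can be read along branches.

Consider $\kappa=\omega_1$ with countably many colors. The first color must be chosen with care. If we take the color of $(5)$ and no other node has it, no branch that starts with this color has more than six nodes. So let $d_1$ be a color shared by $(\alpha)$ for all $\alpha$ in an uncountable set $\Gamma_1$. For each $\gamma<\omega_1$ pick $\alpha(\gamma)\in\Gamma_1$ above $\gamma$ and look at the node $(\alpha(\gamma),\gamma)$. Uncountably many $\gamma$ give the same color $d_2$. The pattern $d_1,d_2$ now occurs on branches whose last entry is as large as we like, and this leaves room for a third step. The first entry $\alpha(\gamma)$ moves with $\gamma$: the colors are extended from step to step, the branches are not.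

\begin{lemma}\label{lem:color}
Let $D$ be a set with $|D|<\kappa$ and let $t\mapsto d_t$ be a map from $\mathcal T(\kappa)$ to $D$. There are $d_1,d_2,\dots\in D$ such that for every $k\ge1$:
\begin{enumerate}
\item[$(H_k)$] for every $\gamma<\kappa$ there is $t\in\mathcal T(\kappa)$ with $|t|=k$, $t_k\ge\gamma$ and $d_{t|i}=d_i$ for all $i\le k$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (R2) the map $\alpha\mapsto d_{(\alpha)}$ has a fiber of cardinality $\kappa$, which is unbounded in $\kappa$. Let $d_1$ be its value; then $(H_1)$ holds. Suppose $d_1,\dots,d_k$ satisfy $(H_k)$. For each $\gamma<\kappa$ apply $(H_k)$ to $\gamma+1<\kappa$ to get $t^\gamma$ of length $k$ with $t^\gamma_k\ge\gamma+1$ and $d_{t^\gamma|i}=d_i$ for $i\le k$. Then $s^\gamma=(t^\gamma)^\frown(\gamma)$ is strictly decreasing, so it lies in $\mathcal T(\kappa)$. By (R2) the map $\gamma\mapsto d_{s^\gamma}$ has an unbounded fiber $\Gamma$; let $d_{k+1}$ be its value. Given $\gamma_0<\kappa$, take $\gamma\in\Gamma$ with $\gamma\ge\gamma_0$. The node $s^\gamma$ has length $k+1$ and last entry $\gamma\ge\gamma_0$, and it satisfies $d_{s^\gamma|i}=d_{t^\gamma|i}=d_i$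 for $i\le k$ and $d_{s^\gamma}=d_{k+1}$. This is $(H_{k+1})$.
\end{proof}

The hypothesis $|D|<\kappa$ cannot be dropped: for the coloring $d_t=t$ the conclusion would make each $d_{i+1}$ a proper extension of $d_i$ and give an infinite branch.

\begin{proposition}\label{prop:key}
If $\beta<\kappa$, there is no bounded operator $S:Z(\kappa)\to Z(\beta)$ with $JS=J$.
\end{proposition}

\begin{proof}
Suppose $S$ exists. The vectors $Se_t$ may all be distinct, so we color $t$ by an approximation of $Se_t$ from a small dense set, with errors that are summable along every branch. By Lemma~\ref{lem:lattice}(e) there is a dense $D\subseteq Z(\beta)$ with $|D|<\kappa$. Let $\delta_i=2^{-i-1}$, so that $\sum_i\delta_i=\frac12$, and for $t\in\mathcal T(\kappa)$ pick $d_t\in D$ with $\|d_t-Se_t\|\le\delta_{|t|}$. Let $d_1,d_2,\dots$ be given by Lemma~\ref{lem:color}.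

Fix $k$ and take $t$ of length $k$ as in $(H_k)$, so $\|d_i-Se_{t|i}\|\le\delta_i$ for $i\le k$. By Lemma~\ref{lem:branch}, for all scalars $a_i$,
\[
\Big\|\sum_{i\le k}a_id_i\Big\|\le\Big\|S\sum_{i\le k}a_ie_{t|i}\Big\|+\max_{i\le k}|a_i|\sum_{i\le k}\delta_i\le(\|S\|+1)\Big(\sum_{i\le k}|a_i|^p\Big)^{1/p}.
\]
The branch $t$ depends on $k$, but the bound does not. Hence $\epsilon_i\mapsto d_i$ extends to a bounded operator $\ell_p\to Z(\beta)$. Since $p>1$, the sequence $(\epsilon_i)$ is weakly null, so $(d_i)$ is weakly null, and $\|d_i\|\to0$ by Lemma~\ref{lem:Zschur}(a). On the other hand, $\|J\|\le1$ and $JS=J$ give, with $t$ as in $(H_i)$,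
\[
\|d_i\|\ge\|Se_t\|-\delta_i\ge\|JSe_t\|-\delta_i=\|\epsilon_i\|-\delta_i\ge\tfrac34 .
\]
This is a contradiction.
\end{proof}

\begin{remark}\label{rem:p1}
The hypothesis $p>1$ is used only for the weak nullity of $(\epsilon_i)$, and $p$ may be arbitrarily close to $1$. For $p=1$ the recursion gives $Z(\kappa)=\ell_1(\mathcal T(\kappa))$, and $U\epsilon_m=e_{(m,m-1,\dots,1)}$ defines a bounded $U:\ell_1\to Z(\omega)$ with $JU=\mathrm{id}$. Then $S=UJ$ violates the conclusion of Proposition~\ref{prop:key}, and $\mathrm{id}-UJ$ projects $Z(\kappa)$ onto $\ker J$, which therefore has the SCP by Theorem~\ref{thm:known}. We make no claim about the endpoint case of $\mathcal L_1$-spaces, the spaces in which every finite-dimensional subspace lies in a subspace uniformly isomorphic to some $\ell_1^n$.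
\end{remark}

\section{The kernel of $J$}\label{sec:space}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let
\[
X=\ker\big(J:Z(\kappa)\to\ell_p\big),\qquad X_0=X\cap Z(\omega).
\]
By Lemma~\ref{lem:lattice}(e), $X_0$ is separable and $\operatorname{dens}X\le\operatorname{dens}Z(\kappa)\le\kappa$.

\medskip
\noindent\emph{Part (i).} As a closed subspace of $Z(\kappa)$, the space $X$ is Schur and has cotype $\max(p,2)$ by Lemma~\ref{lem:Zschur}. It is weakly sequentially complete by Lemma~\ref{lem:schur}(a).

\medskip
\noindent\emph{Part (ii).} Let $E\subseteq X$ have finite dimension $n\ge1$, and let $0<\eta<1/(4n)$. Truncation to a finite set of nodes moves $E$ into a finite-dimensional lattice but out of $X$; the correction $z\mapsto z-u_mJz$ brings it back. The composition is only close to the inclusion, and a small automorphism of $X$ removes the error.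

By Lemma~\ref{lem:lattice}(c), applied to the unit sphere of $E$, there is a finite set $F\subseteq\mathcal T(\kappa)$ with $\|e-P_Fe\|\le\eta\|e\|$ for $e\in E$; it is nonempty because $\eta<1$. Let $L=\operatorname{span}\{e_t:t\in F\}$, a Banach lattice in the norm and order of $Z(\kappa)$, and let $m=\max_{t\in F}|t|$, so that $J(L)\subseteq\ell_p^m$. Put
\[
u=P_F|_E:E\to L,\qquad v:L\to Z(\kappa),\quad vz=z-u_mJz .
\]
By Lemma~\ref{lem:J}, $Jvz=Jz-Jz=0$, so $v$ maps into $X$, and $\|v\|\le2$; also $\|u\|\le1$. For $e\in E$ we have $Je=0$, hence $vue-e=(P_Fe-e)-u_mJ(P_Fe-e)$ and $\|vue-e\|\le2\eta\|e\|$.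

By Auerbach's lemma, $E$ has a basis $x_1,\dots,x_n$ of norm-one vectors whose coordinate functionals have norm one. Extend these functionals to $f_1,\dots,f_n\in X^*$ of norm one. Then $Qx=\sum_if_i(x)x_i$ is a projection of $X$ onto $E$ with $\|Q\|\le n$. Let $A=\mathrm{id}_X+(vu-\mathrm{id}_E)Q$. Since $\|A-\mathrm{id}_X\|\le2\eta n<\frac12$, the Neumann series shows that $A$ is invertible with $\|A^{-1}\|\le(1-2\eta n)^{-1}$. For $e\in E$ we have $Ae=vue$, so $(A^{-1}v)u$ is the inclusion $E\hookrightarrow X$, and $\|u\|\,\|A^{-1}v\|\le2/(1-2\eta n)$. Given $C>2$, a small enough $\eta$, depending on $n$, makes this at most $C$.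

\medskip
\noindent\emph{Part (iii).} Suppose $T:X\to X$ is bounded, $T|_{X_0}=\mathrm{id}_{X_0}$ and $\operatorname{dens}T(X)<\kappa$. First we locate the range of $T$. Take a dense subset of $T(X)$ of cardinality less than $\kappa$. Its elements have countable supports and $\kappa$ is uncountable, so the union of these supports has cardinality less than $\kappa$. By (R1) there is $\beta$ with $\omega\le\beta<\kappa$ above the first entries of all sequences in this union. By Lemma~\ref{lem:lattice}(d) the dense set lies in the closed subspace $Z(\beta)$, so $T(X)\subseteq Z(\beta)$.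

We extend $T$ to $Z(\kappa)$. Every $z\in Z(\kappa)$ is a sum $y+(z-y)$ with $y\in Z(\omega)$ and $z-y\in X$, by Lemma~\ref{lem:J}(c). We want the identity on the first part and $T$ on the second. The decomposition is not unique, and this is where the hypothesis on $X_0$ enters. Call $y\in Z(\omega)$ a \emph{lift} of $z$ if $Jy=Jz$, and define
\[
Sz=y+T(z-y)\qquad\text{for any lift }y\text{ of }z.
\]
\begin{itemize}
\item \emph{$Sz$ does not depend on $y$.} If $y,y'$ are lifts of $z$, then $y-y'\in X\cap Z(\omega)=X_0$, so $[y+T(z-y)]-[y'+T(z-y')]=(y-y')-T(y-y')=0$.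
\item \emph{$S$ is linear.} If $y,y'$ are lifts of $z,z'$ and $a$ is a scalar, then $ay+y'$ is a lift of $az+z'$, and computing with it gives $S(az+z')=aSz+Sz'$.
\item \emph{$S$ is bounded.} Take a lift with $\|y\|\le2\|Jz\|\le2\|z\|$; then $\|Sz\|\le(2+3\|T\|)\|z\|$.
\item \emph{$S$ maps into $Z(\beta)$,} because $Z(\omega)\subseteq Z(\beta)$ and $T(X)\subseteq Z(\beta)$.
\item \emph{$JS=J$.} Since $T(z-y)\in X=\ker J$, we get $JSz=Jy=Jz$.
\end{itemize}
This contradicts Proposition~\ref{prop:key}, so $T$ does not exist. Finally, if $X_0\subseteq X'\subseteq X$ and $X'$ is the range of a projection $P$ with $\operatorname{dens}X'<\kappa$, then $T=P$ would be such an operator.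
\end{proof}

Regularity of $\kappa$ was used twice, as (R2) in Lemma~\ref{lem:color} and as (R1) in the choice of $\beta$. Uncountability was used in that choice and in Lemma~\ref{lem:lattice}(e).

\section{Spaces complemented in a Banach lattice}\label{sec:positive}

An \emph{ideal} of a vector lattice $L$ is a subspace $N$ such that $a\in N$ and $|b|\le|a|$ imply $b\in N$. A seminorm $\rho$ on $L$ is a \emph{lattice seminorm} if $|b|\le|a|$ implies $\rho(b)\le\rho(a)$. We use the following standard facts.
\begin{enumerate}
\item[(L1)] \emph{Riesz decomposition.} If $|b|\le|a_1|+|a_2|$ in a vector lattice, then $b=b_1+b_2$ with $|b_1|\le|a_1|$ and $|b_2|\le|a_2|$.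
\item[(L2)] If $N$ is an ideal of $L$ and $q:L\to L/N$ is the quotient map, then $L/N$ is a vector lattice with positive cone $q(L^+)$, and $q$ preserves the lattice operations. If $L$ is a Banach lattice and $N$ is closed, then $L/N$ is a Banach lattice in the quotient norm.
\item[(L3)] The completion of a vector lattice with a lattice norm is a Banach lattice. The map $a\mapsto a^+$ is continuous, since $|a^+-b^+|\le|a-b|$.
\item[(L4)] A Banach lattice is weakly sequentially complete if and only if every norm bounded increasing sequence in it converges in norm \cite[Theorem 1.c.4]{LT}.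
\item[(L5)] \emph{Bessaga--Pe{\l}czy\'nski theorem.} A series $\sum_nx_n$ in a Banach space $X$ is \emph{weakly unconditionally Cauchy} if $\sum_n|f(x_n)|<\infty$ for all $f\in X^*$. If $X$ contains no copy of $c_0$, every such series converges; in particular $\|x_n\|\to0$.
\end{enumerate}

The first case of Theorem~\ref{thm:positive} reduces to the second through the description of GL-l.u.st.\ by $X^{**}$ in Section~\ref{sec:intro}. Here is a direct proof of what is needed; it is the only place where GL-l.u.st.\ is used.

\begin{lemma}\label{lem:bidual}
If $X$ has GL-l.u.st.\ and is complemented in $X^{**}$, then there are a Banach lattice $L$ and bounded operators $i:X\to L$, $\pi:L\to X$ with $\pi i=\mathrm{id}_X$.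
\end{lemma}

\begin{proof}
Let $X\ne\{0\}$ have GL-l.u.st.\ with constant $C$, and let $\mathcal E$ be the set of nonzero finite-dimensional subspaces of $X$. For $E\in\mathcal E$ choose $L_E,u_E,v_E$ as in the definition, scaled so that $\|u_E\|=1$ and $\|v_E\|\le C$. The sets $\mathcal E_x=\{E\in\mathcal E:x\in E\}$, $x\in X$, have the finite intersection property; let $\mathcal U$ be an ultrafilter on $\mathcal E$ that contains them. The bounded families $z=(z_E)$ with $z_E\in L_E$ form a Banach lattice $\Lambda$ under the norm $\sup_E\|z_E\|$, and $N=\{z:\lim_{\mathcal U}\|z_E\|=0\}$ is a closed ideal. Let $L=\Lambda/N$, a Banach lattice by (L2). Let $ix$ be the class of the family with $z_E=u_Ex$ for $E\in\mathcal E_x$ and $z_E=0$ otherwise. Then $\|ix\|\le\|x\|$, and $i$ is linear because the families for $ax+x'$, $x$ and $x'$ satisfy the linear relation on $\mathcal E_x\cap\mathcal E_{x'}\in\mathcal U$. For $z\in\Lambda$ the weak* limit $wz=\lim_{\mathcal U}v_Ez_E$ exists in $X^{**}$ by weak* compactness of balls, and $\|wz\|\le C\lim_{\mathcal U}\|z_E\|$. So $w$ is linear and bounded, vanishes on $N$,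 and induces a bounded $\bar w:L\to X^{**}$. Since $v_Eu_Ex=x$ for $E\in\mathcal E_x$, we get $\bar wix=x$. If $P$ is a projection of $X^{**}$ onto $X$, then $\pi=P\bar w$ satisfies $\pi i=\mathrm{id}_X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
In both cases there are a Banach lattice $L$ and bounded operators $i:X\to L$, $\pi:L\to X$ with $\pi i=\mathrm{id}_X$. The lattice $L$ may fail (L4) in directions that have nothing to do with $X$. We therefore replace its norm by one that records only what $\pi$ sees. For $a\in L$ let
\[
\rho(a)=\sup\{\|\pi b\|:|b|\le|a|\},\qquad\text{so that}\quad\|\pi a\|\le\rho(a)\le\|\pi\|\,\|a\|.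
\]

\emph{The lattice $L_\rho$.} The function $\rho$ is absolutely homogeneous and monotone in $|a|$ by its definition. If $|b|\le|a_1+a_2|$, split $b=b_1+b_2$ by (L1); then $\|\pi b\|\le\|\pi b_1\|+\|\pi b_2\|\le\rho(a_1)+\rho(a_2)$. So $\rho$ is a lattice seminorm. (It is the smallest one that dominates $\|\pi\,\cdot\,\|$: if $\sigma$ is another and $|b|\le|a|$, then $\|\pi b\|\le\sigma(b)\le\sigma(a)$.) The set $N=\{a:\rho(a)=0\}$ is an ideal, and $\rho$ induces a norm on $L/N$, still written $\rho$. It is a lattice norm: if $|qb|\le|qa|$, then $|b|\le|a|+n$ for some $n\in N$ by (L2), so $\rho(b)\le\rho(|a|+|n|)\le\rho(a)$. Let $L_\rho$ be the completion, a Banach lattice by (L3). The set $q(L^+)$ is dense in the positive cone of $L_\rho$: if $c\ge0$ and $qa_j\to c$, then $q(a_j^+)=(qa_j)^+\to c^+=c$. Since $\rho(qix)\le\|\pi\|\,\|i\|\,\|x\|$, the map $qi:X\to L_\rho$ is bounded. Since $\|\pi a\|\le\rho(a)$, the map $\pi$ vanishes on $N$ and induces a contraction $\bar\pi:L_\rho\to X$. We have $\bar\pi qi=\pi i=\mathrm{id}_X$, so $X$ is isomorphic to a complemented subspace of $L_\rho$.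

\emph{$L_\rho$ is weakly sequentially complete.} Suppose not. By (L4) there is an increasing sequence $(z_j)$ in $L_\rho$ with $M=\sup_j\rho(z_j)<\infty$ that is not Cauchy. Choose $\varepsilon>0$ and $j_1<l_1<j_2<l_2<\cdots$ such that $c_n=z_{l_n}-z_{j_n}$ has $\rho(c_n)\ge\varepsilon$. Then $c_n\ge0$ and $\sum_{n\le r}c_n\le z_{l_r}-z_{j_1}$, so $\rho(\sum_{n\le r}c_n)\le K:=2M$ for all $r$. Choose $a_n\in L^+$ with $\rho(c_n-qa_n)\le\varepsilon2^{-n-2}$. Then $\rho(a_n)>\varepsilon/2$ and $\rho(\sum_{n\le r}a_n)\le K+\varepsilon$. By the definition of $\rho$ there are $b_n\in L$ with $|b_n|\le a_n$ and $\|\pi b_n\|>\varepsilon/2$. For all signs $\theta_n$ we have $|\sum_{n\le r}\theta_nb_n|\le\sum_{n\le r}a_n$, hence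
\[
\Big\|\sum_{n\le r}\theta_n\pi b_n\Big\|\le\rho\Big(\sum_{n\le r}a_n\Big)\le K+\varepsilon .
\]
Given $f\in X^*$, choose $\theta_n$ with $\theta_nf(\pi b_n)=|f(\pi b_n)|$; then $\sum_{n\le r}|f(\pi b_n)|\le(K+\varepsilon)\|f\|$ for all $r$. So $\sum_n\pi b_n$ is weakly unconditionally Cauchy and $\|\pi b_n\|\not\to0$. By (L5), $X$ contains a copy of $c_0$, contrary to the hypothesis.

The SCP is invariant under isomorphism, so $X$ has it by Theorem~\ref{thm:known}.
\end{proof}

The exclusion of $c_0$ is used only in the last step, and it cannot be omitted: $\ell_\infty$ is a Banach lattice and fails the SCP by Example~\ref{ex:linfty}.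

\begin{proof}[Proof of Corollary~\ref{cor:notcomp}]
Let $X$ be as in Theorem~\ref{thm:main}. It has GL-l.u.st., and it contains no copy of $c_0$ because it is Schur. It fails the SCP, since a separable complemented subspace containing $X_0$ would have density at most $\aleph_0<\kappa$. By Theorem~\ref{thm:positive}, $X$ is neither complemented in $X^{**}$ nor isomorphic to a complemented subspace of a Banach lattice.
\end{proof}

\begin{thebibliography}{9}

\bibitem{approx}
\emph{Some approximation properties of Banach spaces and Banach lattices},
\texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/FJP0.pdf}.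

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\end{thebibliography}
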